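# Five colors in the coloring game on 1-subdivisions

All graphs are finite, simple and undirected. For a set $S$ of vertices of $G$, $e(S)$ denotes the number of edges of $G[S]$.

## 1. Levels, with one random arrow into each lower level

Take disjoint vertex sets $V_0,V_1,\dots,V_m$, which we call levels, of sizes $n_0,\dots,n_m$ that grow very fast. For every $i$, every $v\in V_i$ and every $j<i$, choose a vertex $f_{v,j}\in V_j$ uniformly at random, all choices independent, and join $v$ to $f_{v,j}$. Call the resulting graph $G_0$. Write $V_{>j}=\bigcup_{i>j}V_i$, and similarly $V_{<j}$, $V_{\le j}$.

For $m=1$ this is a union of stars centered in $V_0$. For $m=2$ each vertex of $V_2$ sends one arrow to $V_1$ and one to $V_0$, and each vertex of $V_1$ sends one arrow to $V_0$. In general a vertex of $V_i$ has exactly one neighbor in each lower level, but it may have very many neighbors in higher levels.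

The graph looks different at two scales. As a whole it has about $mn_m$ edges on about $n_m$ vertices, and we shall see that its independent sets are small, so its chromatic number is large. Now look only at a set $S\subseteq V_{>j}$ whose size is comparable to $n_j$. All levels that $S$ can meet are much larger than $S$, so an arrow that starts in $S$ and goes to a level above $j$ will rarely land in $S$. Such an $S$ spans few edges. After the deletion of a few edges that kill short cycles, we shall obtain the following.

**Proposition A.** For all $m\ge 1$ and $g\ge 3$ there are a vertex set $V_0\cup\dots\cup V_m$ and a graph $G$ on it such that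

* (P1) every edge joins different levels, and each $v\in V_i$ has at most one neighbor in $V_j$ for each $j<i$;
* (P2) $n_j\ge 64\,n_{j-1}$ for $1\le j\le m$;
* (P3) for $0\le j<m$, every $S\subseteq V_{>j}$ with $|S|\le 150\,n_j$ satisfies $e(S)\le\frac32|S|$;
* (P4) $G$ has girth greater than $g$;
* (P5) $\chi_f(G)\ge\dfrac{m+1}{\ln(m+1)+3}$.

Here $\chi_f$ is the fractional chromatic number.

**Definition (fractional chromatic number).** $\chi_f(G)$ is the minimum of $\sum_I y_I$ over all assignments of weights $y_I\ge 0$ to the independent sets $I$ of $G$ such that $\sum_{I\ni v}y_I\ge 1$ for every vertex $v$.

Giving weight $1$ to the color classes of a proper coloring shows $\chi_f\le\chi$. We shall need a lower bound. If $w\ge 0$ is a weight on the vertices, not all zero, and every independent set has weight at most $M>0$, then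
$$\sum_v w(v)\le\sum_v w(v)\sum_{I\ni v}y_I=\sum_I y_I\,w(I)\le M\sum_I y_I,$$
so $\chi_f(G)\ge \frac1M\sum_v w(v)$. For example, in the 5-cycle let $w\equiv 1$ and $M=2$. This gives $\chi_f\ge\frac52$, and weight $\frac12$ on each of the five independent pairs attains it.

**What the graphs are for.** They refute a conjecture about a coloring game.

**Definition (1-subdivision).** $\mathrm{sd}_1(G)$ is obtained from $G$ by replacing each edge by a path with exactly one inner vertex.

**Definition (coloring game).** Two players, Alice and Bob, alternate, with Alice first. A move colors an uncolored vertex with one of $k$ colors so that the partial coloring stays proper. Alice wins if the whole graph gets colored. Bob wins if he prevents this, that is, if he manages to have an uncolored vertex with all $k$ colors in its neighborhood. The game chromatic number is the minimum $k$ for which Alice has a winning strategy.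

The following is asked in "On Forbidden Subdivision Characterization of Graph Classes" (http://iti.mff.cuni.cz/series/2006/324.pdf): prove or disprove it.

**Conjecture.** There exists a function $f$ (from the positive integers to the positive integers, taking only finite values) such that for every positive integer $c$ and each triangle-free graph $G$, if $\chi(G)\ge f(c)$ then the game chromatic number of $\mathrm{sd}_1(G)$ is at least $c$.

In plain words: if $G$ is triangle-free and hard to color, must the game on its 1-subdivision need many colors? The answer is no.

**Theorem 1.** For all integers $g\ge 3$ and $F\ge 1$ there is a graph $G$ of girth $>g$ (in particular triangle-free) with $\chi(G)\ge\chi_f(G)\ge F$ such that the game chromatic number of $\mathrm{sd}_1(G)$ is at most $5$. Hence no finite $f(c)$ exists for any $c\ge 6$, and the conjecture is false.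

**Theorem 2.** If $G$ is any graph with $\chi(G)\ge 61$, then the game chromatic number of $\mathrm{sd}_1(G)$ is at least $4$. Hence a finite $f(c)$ does exist for every $c\le 4$; one may take $f(c)=61$.

The second is a complement and is not needed for the disproof. The value $c=5$ is not decided here.

The "hence" in Theorem 1 works as follows. If $f(c)$ were finite for some $c\ge 6$, take $G$ from Theorem 1 with $F=f(c)$ and $g=3$. Then $G$ is triangle-free and $\chi(G)\ge f(c)$, but the game chromatic number is at most $5<c$.

## 2. Where Bob can win, and three tiny boards

From now on "vertex" and "edge" mean vertex and edge of $G$, and coloring an edge means coloring its subdivision vertex. In $\mathrm{sd}_1(G)$ the neighbors of a vertex are its incident edges, and the neighbors of an edge are its two ends. An edge thus has only two neighbors, so with at least three colors an edge can always be colored. Bob can only win at a vertex: he needs an uncolored vertex whose incident edges show all $k$ colors.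

For $G=K_2$ the board is a path on three vertices. One color does not suffice. With two colors Alice colors the middle, and both outer vertices can then take the other color. The game chromatic number is $2$.

For $G=K_3$ the board is a 6-cycle. With two colors, wherever Alice starts, Bob takes a board vertex at distance two and gives it the other color; their common neighbor sees both colors, and Bob has won. With three colors nobody can be blocked, since all degrees are $2$. The game chromatic number is $3$.

For a star $K_{1,r}$ with any $r$, three colors suffice: Alice colors the center first, and every other board vertex has at most two neighbors. So a large degree alone does not help Bob. He needs time at a vertex before Alice colors it, and the proof of Theorem 1 is about how Alice budgets this time.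

## 3. A fixed orientation, and how far it goes

**Lemma 1.** If the edges of $G$ can be oriented so that all out-degrees are at most $d$, where $d\ge1$, then Alice wins on $\mathrm{sd}_1(G)$ with $d+2$ colors.

**Proof.** While some vertex is uncolored, Alice colors only vertices. She keeps this invariant after each of her moves: every colored edge at an uncolored vertex points out of that vertex. Then an uncolored vertex has at most $d$ colored edges after her move and at most $d+1$ after Bob's next move, so with $d+2$ colors no vertex is ever blocked and she can color any uncolored vertex. If Bob colors an edge $x\to y$ with $y$ uncolored, she colors $y$. Otherwise she colors any uncolored vertex. The invariant is restored. Once all vertices are colored, the edges can be finished because $d+2\ge3$. $\blacksquare$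

In this strategy the head of the edge colored by Bob is the vertex in danger; we shall say it is struck.

The lemma cannot give Theorem 1. If all out-degrees are at most $d$, every subgraph $H$ has at most $d|V(H)|$ edges and hence a vertex of degree at most $2d$. Coloring greedily gives $\chi(G)\le 2d+1$. So an orientation of all edges with bounded out-degree forces bounded chromatic number. In $G_0$, the arrows themselves only give $d=m$.

To get past this point, Alice does not orient the graph in advance. She uses her free moves to color the levels from the bottom up. While she works on $V_j$, all of $V_{<j}$ is colored. If Bob has made only $O(n_j)$ moves by then, the part of $V_{>j}$ he has touched has $O(n_j)$ vertices, so by (P3) it is sparse and its inner edges can be oriented with out-degree at most $2$. Three difficulties arise, and each has its own device.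

First, Bob's touched set grows during the game, while orientations must not be revised, because edges already colored have been charged to their tails. The device is a closure condition on the touched set $R$, which says that any small set added later still needs at most two edges per new vertex.

Second, if Alice answered every strike in $V_{>j}$ by coloring the struck vertex, Bob could keep striking new vertices there and she would get no time for $V_j$. The bound $O(n_j)$ on his moves would be lost. The device is to forgive each vertex one strike and to use the reply for progress on the lowest level.

Third, $R$ may have about $n_j$ vertices, and so $V_j\cup R$ is not covered by (P3): for subsets of $V_{>j-1}$, (P3) only speaks about sizes up to $150n_{j-1}$. The edges between $V_j$ and newly touched vertices therefore stay unoriented. Orienting them out of the touched vertices would raise our out-degree bound to $3$, which costs a sixth color in our accounting. They get a special reply instead.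

The budget at an uncolored vertex is then: two edges oriented out of it, one forgiven strike, one edge that Bob has just colored. That is four edges at most, and the fifth color is free.

## 4. Large $\chi_f$, sparse small sets, few short cycles

Here we prove Proposition A. We use Hoeffding's inequality in this form: if $X$ is a sum of $N$ independent indicators, then $P(X\ge \mathbb EX+tN)\le e^{-2t^2N}$ for $t>0$.

**Step 1. Choosing the sizes.** Put
$$n_j=n\,z^{3^m-3^{m-j}}\qquad(0\le j\le m),\qquad \varepsilon=\frac1{2(m+1)},$$
where the integer $z$ is chosen large in terms of $m$, and then $n$ large in terms of $m,g,z$. Thus $n_0=n$ and $n_{j+1}/n_j=z^{2\cdot3^{m-j-1}}\ge z^2$. We require $z^2\ge150$ and $\varepsilon^2z^2\ge2$, and one more lower bound on $z$ in Step 3. Since $150\ge 64$, (P2) holds. The exponents are made for Step 3, where we need $n_m n_j^{1/2}$ to be smaller than $n_{j+1}^{3/2}$ for every $j$. Writing the exponent of $z$ in $n_j$ as $3^m-u_j$ with $u_m=1$, we need $-1-\frac12u_j+\frac32u_{j+1}<0$, and $u_{j+1}=u_j/3$ makes the left side $-1$.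

**Step 2. Few vertices avoid given sets in all lower levels.** This will bound independent sets.

(E1) For all $i\ge1$ and all $A_j\subseteq V_j$ $(j<i)$ with $d_j=|A_j|/n_j$, the number of $v\in V_i$ with $f_{v,j}\notin A_j$ for all $j<i$ is at most $n_i\bigl(\prod_{j<i}(1-d_j)+\varepsilon\bigr)$.

We claim that (E1) fails with probability at most $me^{-2n}$. Fix $i$ and the sets. The number in question is a sum of $n_i$ independent indicators, one for each $v\in V_i$, each of mean $\prod_{j<i}(1-d_j)$. By Hoeffding the bound fails with probability at most $e^{-2\varepsilon^2n_i}$. As $n_i\ge z^2n_{i-1}$ and $\varepsilon^2z^2\ge2$, this is at most $e^{-4n_{i-1}}$. The number of choices of the sets is at most $2^{n_0+\dots+n_{i-1}}\le 2^{2n_{i-1}}\le e^{2n_{i-1}}$. So the failure probability for $i$ is at most $e^{2n_{i-1}-4n_{i-1}}=e^{-2n_{i-1}}\le e^{-2n}$. Sum over the $m$ values of $i$.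

**Step 3. Small sets are sparse.** We claim that $G_0$ satisfies (P3), a property we call (E2), with probability at least $\frac34$.

Fix $j<m$ and $1\le s\le150n_j$. Then $s\le n_{j+1}$. Since $|V_{>j}|\le mn_m$, there are at most $\binom{mn_m}{s}\le(emn_m/s)^s$ sets $S\subseteq V_{>j}$ of size $s$. Every edge of $G_0$ has a unique upper end, so $e(S)$ equals the number of pairs $(v,\ell)$ with $v\in S\cap V_i$, $j<\ell<i$ and $f_{v,\ell}\in S$. At most $ms$ pairs $(v,\ell)$ with $v\in S\cap V_i$, $j<\ell<i$, come into question. The events $f_{v,\ell}\in S$ are independent, and each has probability at most $s/n_\ell\le s/n_{j+1}\le1$. If $e(S)>\frac32s$, then all events of some set of more than $\frac32s$ pairs occur; there are at most $2^{ms}$ such sets of pairs, so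
$$P\bigl(e(S)>\tfrac32s\bigr)\le2^{ms}\Bigl(\frac{s}{n_{j+1}}\Bigr)^{3s/2}.$$
The expected number of bad sets of size $s$ is therefore at most
$$\Bigl[\frac{emn_m}{s}\,2^m\,\frac{s^{3/2}}{n_{j+1}^{3/2}}\Bigr]^s=\bigl[em2^m\,n_m\,s^{1/2}n_{j+1}^{-3/2}\bigr]^s\le\bigl[em2^m\sqrt{150}\;n_mn_j^{1/2}n_{j+1}^{-3/2}\bigr]^s .$$
In $n_mn_j^{1/2}n_{j+1}^{-3/2}$ the exponent of $n$ is $1+\frac12-\frac32=0$, and the exponent of $z$ is
$$(3^m-1)+\tfrac12(3^m-3^{m-j})-\tfrac32(3^m-3^{m-j-1})=-1 .$$
So the expected number is at most $q^s$ with $q=em2^m\sqrt{150}\,z^{-1}$. Summing over $s\ge1$ and over the $m$ values of $j$ gives at most $mq/(1-q)$, which is less than $\frac14$ if $z$ is large in terms of $m$. This is the last requirement on $z$.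

**Step 4. Few vertices are at the top of short cycles.** Let $B_i$ be the set of $v\in V_i$ lying on a cycle of $G_0$ of length at most $g$ all of whose vertices have level at most $i$.

(E3) $|B_i|\le\varepsilon n_i$ for all $i$.

We claim that the probability of (E3) tends to $1$ as $n\to\infty$. We count sequences $(x_1,\dots,x_\ell)$, $3\le\ell\le g$, of distinct vertices that form a cycle in this order, with $x_1$ of maximum level. Each $v\in B_i$ is the first vertex of such a sequence. Fix the levels of $x_1,\dots,x_\ell$; there are at most $g(m+1)^g$ patterns, and cyclically consecutive levels must differ. A cycle edge with upper end $x$ and lower end $y\in V_b$ is the event $f_{x,b}=y$. If two cycle edges use the same variable $f_{x,b}$, they have the same upper end and so different lower ends; they require two different values of the variable, which is impossible. Otherwise the events are independent, and the one with lower end in $V_b$ has probability $1/n_b$. So the expected number of sequences of this pattern is at most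
$$\prod_{\text{vertices}}n_{\text{level}}\Big/\prod_{\text{edges}}n_{\text{lower level}} .$$
Assign to each vertex its factor in the numerator, together with the denominator factors of those cycle edges of which it is the lower end. A local maximum of the level along the cycle is the lower end of no cycle edge and contributes $n_{\text{level}}$. A local minimum is the lower end of both and contributes $n_{\text{level}}^{-1}$. Any other vertex contributes $1$. For instance, a triangle with levels $2,1,0$ gives $n_2\cdot1\cdot n_0^{-1}$. Local maxima and local minima alternate around the cycle, so their numbers are equal and at most $g/2$. Hence the pattern contributes at most $(n_m/n_0)^{g/2}\le(n_m/n_0)^g$, and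
$$\sum_i\mathbb E|B_i|\le K:=g(m+1)^g\,(n_m/n_0)^g .$$
Here $n_m/n_0=z^{3^m-1}$, so $K$ does not depend on $n$. By Markov's inequality the probability that $|B_i|>\varepsilon n_i$ for some $i$ is at most $\sum_i\mathbb E|B_i|/(\varepsilon n_i)\le K/(\varepsilon n)\to0$.

**Step 5. The graph $G$.** For $n$ large, $me^{-2n}+\frac14+K/(\varepsilon n)<1$, so some outcome satisfies (E1), (E2) and (E3). Fix it. Obtain $G$ by deleting, for all $i$ and all $v\in B_i$, all edges from $v$ to lower levels. Property (P1) is clear, (P2) was checked, and (P3) is inherited by subgraphs. For (P4), consider a cycle of length at most $g$ in $G_0$ and a vertex $v$ of maximum level $i$ on it. Then $v\in B_i$, and both cycle edges at $v$ go to lower levels, so they have been deleted. Hence $G$ has no cycle of length at most $g$.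

**Step 6. Independent sets are small.** This gives (P5). Let $I$ be independent in $G$, $d_i=|I\cap V_i|/n_i$ and $D_i=\sum_{j<i}d_j$. For $v\in V_i\setminus B_i$ all edges $vf_{v,j}$ $(j<i)$ are present in $G$. So each $v\in I\cap V_i$ lies in $B_i$ or has $f_{v,j}\notin I$ for all $j<i$. By (E3), and (E1) with $A_j=I\cap V_j$, for $i\ge1$
$$d_i\le\prod_{j<i}(1-d_j)+2\varepsilon\le e^{-D_i}+\frac1{m+1}. \tag{1}$$
Let $L=\ln(m+1)>0$. If $D_i<L$ for all $i\le m+1$, then $D_{m+1}<L$. Otherwise let $i^*$ be the first index with $D_{i^*}\ge L$; it is at least $1$ because $D_0=0$. Then $D_{i^*}=D_{i^*-1}+d_{i^*-1}<L+1$. For $i^*\le i\le m$ we have $D_i\ge L$, so (1) gives $d_i\le\frac2{m+1}$. There are at most $m$ such $i$, so $D_{m+1}\le L+1+2=L+3$.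

Give every vertex of $V_i$ weight $1/n_i$. The total weight is $m+1$, and $I$ has weight $D_{m+1}\le L+3$. By the weight bound of Section 1, $\chi_f(G)\ge\frac{m+1}{L+3}$. This proves Proposition A. $\blacksquare$

## 5. Closed touched sets, counters, and Alice's rules

**Proposition B.** If $G$ satisfies (P1), (P2) and (P3) (with $m\ge1$), then Alice wins on $\mathrm{sd}_1(G)$ with $5$ colors.

Propositions A and B give Theorem 1: given $g$ and $F$, choose $m$ with $\frac{m+1}{\ln(m+1)+3}\ge F$ and recall $\chi\ge\chi_f$. The proof of Proposition B fills this section and the next. In this section we say what Alice stores and what she does; in the next we check that she can do it.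

As long as some vertex is uncolored, Alice colors only vertices. Once all vertices are colored she wins, since edges can always be colored. While some vertex is uncolored, the epoch is the least $j$ such that $V_j$ contains an uncolored vertex. In epoch $j$ all of $V_{<j}$ is colored, and the epoch never decreases. A base move of Alice colors an arbitrary uncolored vertex of the lowest level containing one. Her first move is a base move.

**Definition (closed set).** For disjoint $A,R$ let $\bar e(A;R)$ be the number of edges with both ends in $A\cup R$ and at least one end in $A$. A set $R\subseteq V_{>j}$ is $j$-closed if $\bar e(A;R)\le2|A|$ for all $A\subseteq V_{>j}\setminus R$ with $|A|\le108\,n_j$.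

For example, if some $u\in V_{>j}\setminus R$ has three neighbors in $R$, then $\bar e(\{u\};R)=3>2$ and $R$ is not $j$-closed. It is also not $j$-closed if two adjacent vertices $u,v\in V_{>j}\setminus R$ have two neighbors each in $R$, since $\bar e(\{u,v\};R)=5>4$.

**The stored data.** In epoch $j$ Alice keeps a set $R\subseteq V_{>j}$, an orientation of some edges that is never changed once assigned, and a strike counter $c(x)$ for each vertex $x$, initially $0$. Vertices of $R$ added during the current epoch are young, the others are old. At the start $j=0$, $R=\emptyset$, and nothing is oriented. She maintains two groups of invariants. The first concerns the orientation: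

* (R1) $R$ is $j$-closed and $|R|\le36\,n_j$.
* (R2) Every edge inside $R$ is oriented. Every edge between $V_j$ and an old vertex of $R$ is oriented.
* (R3) No oriented edge is incident with a vertex of $V_{>j}\setminus R$.
* (R4) Every vertex has out-degree at most $2$.

For $j=m$ we have $V_{>m}=\emptyset$, so $R=\emptyset$ and (R1)–(R3) are trivial. The second group concerns the colors and holds after each of Alice's moves, while some vertex is uncolored. Let $o(x)$ be the number of colored edges at $x$ that were oriented out of $x$ immediately after the Touch (defined below) of the move coloring them. Orientations never change, so by (R4) $o(x)\le2$ always.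

* (I1) Every uncolored vertex has $c\le1$.
* (I2) An uncolored vertex of $V_{>j}\setminus R$ has $c=0$ and no colored incident edge.
* (I3) If $x\in R$ is uncolored and young with $c(x)=1$, then its neighbor in $V_j$ (unique by (P1), if it exists) is colored.
* (I4) The number of colored edges at an uncolored $x$ is at most $c(x)+o(x)$.

**Rule 1 (Touch).** When Bob colors an edge in epoch $j$, let $X$ be the set of its ends, colored or not, that lie in $V_{>j}\setminus R$. If $X\ne\emptyset$, put $R^+:=R\cup X$. While there is a nonempty $A'\subseteq V_{>j}\setminus R^+$ with $|A'|\le108n_j$ and $\bar e(A';R^+)>2|A'|$, replace $R^+$ by $R^+\cup A'$. At the end let $A=R^+\setminus R$. Orient each edge inside $A\cup R$ with at least one end in $A$, with its tail in $A$, so that every vertex of $A$ has out-degree at most $2$. Then set $R:=R^+$; the new vertices are young. Edges between young vertices and $V_j$ may stay unoriented.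

**Rule 2 (Transition).** When $V_j$ becomes full and some vertex is still uncolored, pass to level $j+1$: put $R'=R\cap V_{>j+1}$ and declare all its vertices old. For each $u\in V_{j+1}\setminus R$ orient the edges from $u$ to $R'$ away from $u$. Then $R'$ is the set for epoch $j+1$. If several levels are full, do this successively.

**Rule 3 (Replies).** If Bob colors a vertex, perform transitions if necessary; then Alice makes a base move if some vertex is uncolored. If Bob colors an edge in epoch $j$, do Touch first. Then all ends of the edge in $V_{>j}$ lie in $R$, and we determine the struck vertices:

* (a) The edge is now oriented $x\to y$. Then $y$ is struck if it is uncolored.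
* (b) The edge is unoriented. By (R2) it has an end $u\in V_{\le j}$, since an edge inside $R$ is oriented.
  * (b1) Both ends lie in $V_{\le j}$. They lie in different levels, so one of them lies in $V_{<j}$ and is colored. The other, if uncolored, lies in $V_j$ and is struck.
  * (b2) The other end $x$ lies in $V_{>j}$. Then $x\in R$, and $x$ is struck if it is uncolored. If moreover $u$ is uncolored, then $u\in V_j$, and by (R2) $x$ is young.

Alice's reply is then one of the following.

* ($\alpha$) In case (b2) with $u$ uncolored, she colors $u$. If $x$ is uncolored, set $c(x)=1$.
* ($\beta$) In all other cases at most one uncolored vertex $y$ is struck, and $y\in V_j$ or $y\in R$.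
  * ($\beta1$) None is struck: base move.
  * ($\beta2$) $y\in V_j$: she colors $y$.
  * ($\beta3$) $y\in R$ and $c(y)=1$: she colors $y$.
  * ($\beta4$) $y\in R$ and $c(y)=0$: set $c(y)=1$. If $y$ is young and its neighbor in $V_j$ exists and is uncolored, she colors that neighbor. Otherwise she makes a base move.

If the reply fills a level, the transition follows.

The statement about $y$ in ($\beta$) holds because an uncolored vertex lies in $V_{\ge j}$, and an end of the edge in $V_{>j}$ lies in $R$ after Touch.

## 6. Why the rules can be followed

We prove, by one induction on the moves, that the rules can be executed and the invariants hold. Before Bob's first move this is easy. (R1) holds for $j=0$ and $R=\emptyset$ by (P3), as $\bar e(A;\emptyset)=e(A)\le\frac32|A|$ for $A\subseteq V_{>0}$ with $|A|\le108n_0$. Nothing is oriented, so (R2)–(R4) hold, and after Alice's first move no edge is colored and all counters are $0$. A transition right after that move is covered by Step 3. Now let Bob be about to make his $t$-th move, in epoch $j$, and assume that everything has worked so far. The bound on the growth of $R$ comes first, because Touch depends on it.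

**Step 1. Bob is quick only if Alice makes progress.** Let $b$ be the number of vertices added in epoch $j$ as members of sets $X$, including those of Bob's $t$-th move. We claim $b\le8n_j$.

Call a reply of Alice progress if it colors a vertex of the lowest level that contains an uncolored vertex at that time. By inspection of Rule 3, every reply is progress except those of type ($\beta3$), which color some $y\in R$ with $c(y)=1$. Such a $y$ had its counter raised from $0$ to $1$ at an earlier move of Bob, answered by ($\alpha$) or ($\beta4$). That answer was progress: it colored $u\in V_j$, or the $V_j$-neighbor, or was a base move, where $j$ now stands for the epoch of that earlier move. One move of Bob raises at most one counter, and each $y$ is colored only once. So the replies that are not progress map injectively to earlier replies that are, and among Alice's first $t-1$ replies at least $(t-1)/2$ are progress.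

These progress replies colored distinct vertices of $V_{\le j}$, and $V_j$ still has an uncolored vertex. Hence by (P2)
$$\frac{t-1}2<n_0+\dots+n_j\le2n_j,$$
so $t\le4n_j$. Each move of Bob puts at most two vertices into sets $X$, so $b\le2t\le8n_j$. Only replies already made were used, so the induction is not circular.

**Step 2. Touch works.** We check that $R^+$ stays small and can be oriented. Only $j<m$ needs attention, since otherwise $X=\emptyset$. Touch terminates because $R^+$ grows.

*Size.* Let $R_0$ be the set $R$ at the start of epoch $j$. Then $R_0=\emptyset$ if $j=0$, and otherwise, by (R1) in epoch $j-1$ and (P2), $|R_0|\le36n_{j-1}\le n_j$. Let $a$ be the number of vertices added so far in this epoch by the while-loop. We claim that at all times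
$$a\le3(|R_0|+b),\qquad\text{hence}\qquad |R^+|=|R_0|+a+b\le4(|R_0|+b)\le4(n_j+8n_j)=36n_j. \tag{2}$$
Adding $X$ raises only $b$ and preserves the claim. Consider one loop addition, and let $a$ and $R^+$ denote the values after it. The set had at most $36n_j$ vertices before, so now $|R^+|\le36n_j+108n_j\le150n_j$, and (P3) applies. Each loop addition of a set $A'$ in this epoch created more than $2|A'|$ new edges inside the current set, and edges created by different additions are different. So
$$2a\le e(R^+)\le\tfrac32(|R_0|+b+a),$$
which gives $a\le3(|R_0|+b)$. This proves (2). When the loop stops, $R^+$ is $j$-closed by the stopping condition. So (R1) holds for $R^+$.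

*Orientation.* Let $E_A$ be the set of edges inside $A\cup R$ with at least one end in $A$. By (R3) they are all unoriented. Give each vertex of $A$ two slots; we want to assign to each edge of $E_A$ its own slot at one of its ends in $A$, which becomes its tail. By Hall's theorem this is possible if for each $F\subseteq E_A$ the set $A'$ of ends of $F$ in $A$ satisfies $|F|\le2|A'|$. Every edge of $F$ has both ends in $A'\cup R$ and at least one in $A'$, so $|F|\le\bar e(A';R)$. The old $R$ was $j$-closed, $A'\subseteq V_{>j}\setminus R$ and $|A'|\le|A|\le36n_j$, so $\bar e(A';R)\le2|A'|$, as needed.

*Invariants.* (R1) was shown. Edges inside $R^+$ lie inside the old $R$ or in $E_A$, so all are oriented; the new vertices are young, so the second part of (R2) is unchanged. The newly oriented edges lie inside $R^+$, so (R3) holds. The vertices of $A$ had out-degree $0$ by (R3) and now have out-degree at most $2$; all new tails are in $A$, so other out-degrees do not change. This is (R4).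

**Step 3. Transitions preserve all invariants.** Let the transition be from $j$ to $j+1\le m$.

*(R2)–(R4).* Let $u\in V_{j+1}\setminus R$. As $u\in V_{>j}\setminus R$, its edges were unoriented and its out-degree was $0$ by (R3). The number of its edges to $R'$ is at most $\bar e(\{u\};R)\le2$ by (R1). So (R4) holds. Edges between $V_{j+1}\cap R$ and $R'$ and edges inside $R'$ lie inside $R$, so they are already oriented by (R2); together with the new orientations this gives (R2) for epoch $j+1$, in which all vertices of $R'$ are old. Finally
$$V_{>j+1}\setminus R'\subseteq V_{>j}\setminus R, \tag{3}$$
so no previously oriented edge meets $V_{>j+1}\setminus R'$, and neither does a newly oriented one, which joins $V_{j+1}$ to $R'$. This is (R3).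

*(R1), for $j+1<m$.* We have $|R'|\le36n_j\le36n_{j+1}$. Let $A\subseteq V_{>j+1}\setminus R'$ with $|A|\le108n_{j+1}$. If $|A|\le108n_j$, then by (3) and the closedness of $R$, $\bar e(A;R')\le\bar e(A;R)\le2|A|$. If $|A|>108n_j$, then $|R'|\le36n_j<\frac13|A|$ and $|A\cup R'|\le144n_{j+1}$, so (P3) for $j+1$ gives
$$\bar e(A;R')\le e(A\cup R')\le\tfrac32\cdot\tfrac43|A|=2|A| .$$
The ratio $108:36$ was chosen for this last line.

*(I1)–(I4).* Counters and colors do not change. (I1) and (I4) do not refer to the epoch. (I2) persists by (3). (I3) is vacuous, because no vertex is young immediately after a transition.

**Step 4. Replies are legal and preserve (I1)–(I4).** By (I1), (I4) and $o(x)\le2$, after Alice's previous move every uncolored vertex had at most three colored incident edges. After Bob's move it has at most four. With five colors Bob has not won, and Alice may legally color any uncolored vertex she wants. Coloring a vertex never violates (I1)–(I4). This settles the case that Bob colors a vertex, together with Step 3.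

Let Bob color an edge. Touch preserves the truth of (I3), since an uncolored vertex newly added to $R$ had $c=0$ by (I2). After Touch the ends of Bob's edge in $V_{>j}$ lie in $R$, and Rule 3 raises counters only in $R$. So (I2) holds after the reply.

For (I1), (I3) and (I4), go through the replies. An uncolored end of Bob's edge that is not struck occurs in two situations: it is the tail $x$ in case (a), and then the edge is counted in $o(x)$, so (I4) holds at $x$; or it is the uncolored $u$ in ($\alpha$), which Alice colors.

In ($\alpha$), suppose $x$ is uncolored. It is young, and its $V_j$-neighbor $u$ was uncolored, so $c(x)\ne1$ by (I3), hence $c(x)=0$ by (I1). Raising it to $1$ keeps (I1) and compensates for the new colored edge in (I4). Since $u$ is now colored, (I3) holds.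

In ($\beta1$) there is nothing more to check. In ($\beta2$) and ($\beta3$) the struck vertex is colored. In ($\beta4$) the counter goes from $0$ to $1$, which keeps (I1) and pays for the new edge in (I4). If $y$ is young, its $V_j$-neighbor, if there is one, is colored after the reply, so (I3) holds.

If the reply fills a level, Step 3 applies. The induction is complete: Bob never wins at a vertex, so eventually all vertices are colored, and then Alice wins. This proves Proposition B, and with it Theorem 1. $\blacksquare$

## 7. Three colors are never enough when $\chi(G)\ge61$

We prove Theorem 2. Bob's plan is to find many edges at a vertex that he can still color freely, so we first pass to a highly connected subgraph. We use Mader's theorem (see Diestel, *Graph Theory*, Thm 1.4.3): every graph of average degree at least $4k$, $k\ge1$, contains a $k$-connected subgraph.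

Let $\chi(G)\ge61$. A vertex-critical subgraph of $G$ with the same chromatic number has minimum degree at least $60=4\cdot15$. So $G$ contains a 15-connected subgraph $H$, and $H$ has minimum degree at least $15$. The game is played on $\mathrm{sd}_1(G)$. We show that Bob wins with $k=1,2,3$ colors. For an uncolored vertex $v$ let $C(v)$ be the set of colors on edges at $v$.

**One color.** $\mathrm{sd}_1(G)$ has an edge, so it has no proper coloring with one color.

**Two colors.** After Alice's first move, at most two vertices are colored or incident with a colored edge. Deleting them from $H$ leaves a 13-connected graph, so Bob finds an edge $vw$ of $H$ with both ends uncolored and not incident with a colored edge. He colors it $1$. Each of $v,w$ has at least $15-2=13$ further edges in $H$ that are uncolored and have an uncolored other end: only $vw$ and at most one edge to a colored vertex are excluded. Alice's next move colors at most one of $v,w$. At a vertex of $\{v,w\}$ left uncolored, it spoils at most one of these edges, by coloring the edge or its other end, unless it puts color $2$ on an edge there, in which case Bob has won. So Bob colors with $2$ one of the remaining edges at an uncolored vertex of $\{v,w\}$. That vertex sees both colors, and Bob wins.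

**Three colors, stage 1: two marked vertices.** In each of his first two moves Bob colors with color $1$ an edge of $H$ whose ends are uncolored and not incident with a colored edge. Before his second move three moves have been made, so at most $6$ vertices are excluded; deleting them leaves a 9-connected graph, so such an edge exists, and the first move is easier. The four ends $a_1,b_1,a_2,b_2$ of the two edges are distinct. Each was uncolored when its edge was colored, and Alice has only two moves between Bob's first and third move. So when Bob is to make his third move, at least two of the four vertices are uncolored.

At this moment let $D$ be the set of colored vertices and $F$ the set of colored edges. Then $|D|\le3$ and $|F|\le5$. If some uncolored $v\in V(H)$ has $|C(v)|=3$, Bob has won. If $|C(v)|=2$ for some uncolored $v\in V(H)$, at least $15-3-5=7$ uncolored edges of $H$ at $v$ lead to uncolored vertices, and Bob gives one of them the third color and wins. So assume $|C(v)|\le1$ for all uncolored $v\in V(H)$.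

**Three colors, stage 2: a path between marked vertices.** The aim is a sequence of threats along a path that ends in a double threat. Let $H'=H-D-F$. It is connected, because $H-D$ is 12-connected, hence 12-edge-connected, and $|F|\le5$. Call an uncolored $v\in V(H)$ marked if $|C(v)|=1$. By stage 1 there are at least two marked vertices. Choose two at minimum distance in $H'$, and let $P=v_0v_1\dots v_\ell$, $\ell\ge1$, be a shortest path in $H'$ between them. All its vertices are uncolored. Its inner vertices are unmarked, by minimality. Every edge of $H$ between non-consecutive vertices of $P$ belongs to $F$, since otherwise it would be an edge of $H'$ and shorten $P$.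

For $i=0,\dots,\ell-2$ successively, Bob colors $v_iv_{i+1}$ with a color not in $C(v_i)$. We maintain that at this time $|C(v_i)|=1$, that the edge and both its ends are uncolored, that the only vertices colored since stage 1 are $v_0,\dots,v_{i-1}$, and that the only edges colored since then are $v_0v_1,\dots,v_{i-1}v_i$. For $i=0$ this is clear. The move is legal, and then $|C(v_i)|=2$.

Count the edges of $H$ at $v_i$. At most $5$ are in $F$, at most $2$ lie on $P$, and at most $3$ lead to $D$. Edges to other vertices of $P$ that are not on $P$ are in $F$. So at least $15-10=5$ edges at $v_i$ are uncolored and have an uncolored other end, outside $P$. If Alice does not color $v_i$, her move spoils at most one of them, or itself gives $v_i$ its third color. In either case Bob wins, in the first by giving one of the remaining edges the third color at $v_i$. Hence Alice must color $v_i$. Afterwards $|C(v_{i+1})|=1$: the vertex $v_{i+1}$ is inner and was unmarked, so it sees only the color of $v_iv_{i+1}$. The other maintained facts hold for $i+1$, and $C(v_\ell)$ has not changed.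

**Three colors, stage 3: the double threat.** Now $|C(v_{\ell-1})|=|C(v_\ell)|=1$; for $\ell=1$ this holds from the start. Bob colors $v_{\ell-1}v_\ell$ with a color not in $C(v_{\ell-1})\cup C(v_\ell)$, which exists since there are three colors, and both ends are uncolored. Then both ends have $|C|=2$. By the same count, each has at least $5$ uncolored edges, not on $P$, to uncolored vertices outside $P$. Alice can color at most one of the two ends, and at an end that stays uncolored she can spoil at most one of these edges. So Bob gives that end its third color, unless Alice has already done so, and wins.

Thus Alice has no winning strategy with $1$, $2$ or $3$ colors, and the game chromatic number of $\mathrm{sd}_1(G)$ is at least $4$. This proves Theorem 2. $\blacksquare$
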